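# Components of the Hausdorff hyperspace of a Banach space

## Every component is a Hilbert space

For a metric space $X=(X,d)$, let $\operatorname{Cld}_H(X)$ be the set of all non-empty closed subsets of $X$ with the topology given by the Hausdorff metric
$$d_H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\},$$
which may take the value $\infty$. Let $\operatorname{Comp}_H(X)$ be the subspace of non-empty compact sets. For an infinite cardinal $\tau$, $\ell_2(\tau)$ is the Hilbert space of weight $\tau$, and $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$.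

**Theorem A.** Let $X\neq\{0\}$ be a Banach space, $\kappa=\operatorname{dens}X$, $\tau=2^\kappa$. Let $Y$ be a component of $\operatorname{Cld}_H(X)$, with $Y\neq\operatorname{Comp}_H(X)$ if $\dim X<\infty$. Then $Y$ is homeomorphic to $\ell_2(\tau)$. In particular, for a Hilbert space $X=\ell_2(\kappa)$ every component is homeomorphic to $\ell_2(2^\kappa)$, and every non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ is homeomorphic to $\ell_2(2^{\aleph_0})$.

The question answered here is Problem 9 in "Covering Properties of Inverse Limits, II" (http://gentop.h.kobe-u.ac.jp/articles2002/proceedings.pdf): for a Banach space or a Hilbert space $X$, is every component of $\operatorname{Cld}_H(X)$ homeomorphic to a Hilbert space $\ell_2(\tau)$ for some infinite $\tau$? To exclude degenerate cases one assumes $X\ne\{0\}$ and, when $\dim X<\infty$, leaves out the component $\operatorname{Comp}_H(X)$. The answer is yes in both cases. The theorem also says which Hilbert space occurs: it depends neither on the component nor on the geometry of $X$, only on $2^{\operatorname{dens}X}$. When $0<\dim X<\infty$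 we have $\kappa=\aleph_0$.

Two companion theorems describe the whole space and the role of the hypotheses.

**Theorem B (global structure).** Let $X$, $\kappa$ be as in Theorem A. If $\dim X=\infty$, then $\operatorname{Cld}_H(X)$ has exactly $2^\kappa$ components, so $\operatorname{Cld}_H(X)\cong\ell_2(2^\kappa)\times2^\kappa$ (second factor discrete). If $0<\dim X<\infty$, then $\operatorname{Cld}_H(X)\cong\operatorname{Comp}_H(X)\oplus(\ell_2(2^{\aleph_0})\times2^{\aleph_0})$, and $\operatorname{Comp}_H(X)$ is locally compact. Hence for infinite-dimensional Banach spaces $X,X'$: $\operatorname{Cld}_H(X)\cong\operatorname{Cld}_H(X')$ if and only if $2^{\operatorname{dens}X}=2^{\operatorname{dens}X'}$.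

**Theorem C (converse for normed spaces).** Let $X\neq\{0\}$ be a normed space.

1. If $X$ is not complete, no component of $\operatorname{Cld}_H(X)$ is completely metrizable.
2. Some component of $\operatorname{Cld}_H(X)$ is homeomorphic to some $\ell_2(\tau)$, $\tau\ge\aleph_0$, if and only if $X$ is a Banach space.
3. Every component is homeomorphic to some $\ell_2(\tau)$, $\tau\ge\aleph_0$, if and only if $X$ is an infinite-dimensional Banach space.

So neither the completeness of $X$ nor the exclusion of $\operatorname{Comp}_H(\mathbb R^n)$ can be dropped.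

## Thickenings, infinite distances, and what the components are

Throughout, $X\ne\{0\}$ is a normed space, $B(x,r)$ and $U(x,r)$ are the closed and open balls, $U(x,0)=\emptyset$, $d(x,A)=\inf_{a\in A}\|x-a\|$ and $d(x,\emptyset)=\infty$. For $t\ge0$ the *thickening* of a closed set $A\neq\emptyset$ is
$$A^t=\{x: d(x,A)\le t\}.$$
It is closed, and $A^0=A$. In $X=\mathbb R$, $\mathbb Z^{1/4}$ is the union of the intervals $[n-\frac14,n+\frac14]$ and $\mathbb Z^{1/2}=\mathbb R$.

The value $\infty$ is no obstacle to topology, since $\min\{1,d_H\}$ is an ordinary metric with the same small balls. In $\operatorname{Cld}_H(\mathbb R)$ we have $d_H(\mathbb Z,\mathbb R)=\frac12$, while $d_H([0,\infty),\mathbb R)=\infty$.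

**Lemma 1.** For closed non-empty $A,B$ and $s,t\ge0$: $d_H(A^s,A^t)\le|s-t|$ and $d_H(A^t,B^t)\le d_H(A,B)$.

*Proof.* In both cases we walk along a segment. For the second inequality assume $d_H(A,B)<\infty$, let $x\in A^t$ and $\eta>0$. Some $a\in A$ has $\|x-a\|\le t+\eta$, and some $b\in B$ has $\|a-b\|\le d_H(A,B)+\eta$, so $\|x-b\|\le t+d_H(A,B)+2\eta$. If $\|x-b\|\le t$, then $x\in B^t$. Otherwise the point $z$ of the segment $[x,b]$ with $\|z-b\|=t$ lies in $B^t$, and $\|x-z\|=\|x-b\|-t\le d_H(A,B)+2\eta$. So $d(x,B^t)\le d_H(A,B)+2\eta$ for every $\eta>0$. Exchange $A$ and $B$.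

For the first, let $s<t$. Then $A^s\subset A^t$. If $x\in A^t$, choose $a\in A$ with $\|x-a\|\le t+\eta$. Either $x\in A^s$, or the point of $[x,a]$ at distance $s$ from $a$ is in $A^s$ and within $t-s+\eta$ of $x$. $\square$

**Lemma 2.** The component of $A$ in $\operatorname{Cld}_H(X)$ is $\{B: d_H(A,B)<\infty\}$. In particular components are open.

*Proof.* The sets $\{B:d_H(A,B)<\infty\}$ are the classes of an equivalence relation, and each is open. The complement of a class is a union of classes, so each class is also closed. Hence a component lies inside one class, and it remains to see that classes are path connected. Let $d_H(A,B)<r<\infty$. Note $B\subset A^r$, and $A^r\subset B^{2r}$ because $d(x,B)\le d(x,A)+d_H(A,B)$. Concatenate three paths: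

- $t\mapsto A^t$, $0\le t\le r$, from $A$ to $A^r$;
- $t\mapsto A^r\cup B^t$, $0\le t\le2r$, from $A^r\cup B=A^r$ to $A^r\cup B^{2r}=B^{2r}$;
- $t\mapsto B^t$ run backwards, from $B^{2r}$ to $B$.

They are continuous by Lemma 1 and because $d_H(C\cup E,C\cup E')\le d_H(E,E')$. $\square$

If $\dim X<\infty$, the sets at finite distance from $\{0\}$ are the bounded closed sets, that is, the compact ones. So $\operatorname{Comp}_H(X)$ is a component, and every member of every other component is unbounded.

**Two components over $\mathbb R$, by hand.** The component $\operatorname{Comp}_H(\mathbb R)$ is separable: finite sets of rationals are dense in it. Now take the component of $\mathbb R$, which consists of the closed sets $A$ such that $d(x,A)$ is bounded over $x\in\mathbb R$. For $S\subset\mathbb Z$ let $A_S=\mathbb Z\cup\{n+\frac12:n\in S\}$. If $n\in S\setminus S'$, then $n+\frac12\in A_S$ has distance $\frac12$ from $A_{S'}$; and all points of $\mathbb R$ are within $\frac12$ of $\mathbb Z$. So $d_H(A_S,A_{S'})=\frac12$ whenever $S\ne S'$. This component contains $2^{\aleph_0}$ points pairwise at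 distance $\frac12$, so its weight is at least $2^{\aleph_0}$. An infinite set leaves room to write an arbitrary subset of $\mathbb Z$ into it at a fixed scale; Theorem A will be proved by doing this for all sets of $Y$ simultaneously and continuously.

Two cardinality facts are needed.

**Lemma 3.** If $\dim X=\infty$ and $\kappa=\operatorname{dens}X$, the unit ball contains points $y_\beta$ $(\beta<\kappa)$ with $\|y_\beta-y_{\beta'}\|\ge\frac12$ for $\beta\ne\beta'$.

*Proof.* Choose them by transfinite induction. At stage $\xi<\kappa$, the closed span of $\{y_\beta:\beta<\xi\}$ is a proper subspace: it is finite-dimensional if $\xi<\omega$, and otherwise its density is at most $|\xi|<\kappa$ (rational combinations of the $y_\beta$ are dense in it in the real case, combinations with coefficients in $\mathbb Q+i\mathbb Q$ in the complex case). Riesz's lemma gives a unit vector $y_\xi$ at distance at least $\frac12$ from that subspace. $\square$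

**Lemma 4.** $X$ has at most $2^{\operatorname{dens}X}$ closed subsets.

*Proof.* $X$ has a base of size $\operatorname{dens}X$, every open set is a union of members of it, and closed sets are complements of open sets. $\square$

## Toruńczyk's criterion and the property $(D_\tau)$

An *AR* (absolute retract) is a metrizable space that is a retract of every metrizable space containing it as a closed subset. A normed space is an AR by Dugundji's theorem; a circle is not, since it is not a retract of the disc. The *weight* $w(Y)$ is the least cardinality of a base; for infinite metrizable spaces it equals the density. Two maps $f,g:Z\to Y$ are *$\mathcal U$-near*, for an open cover $\mathcal U$ of $Y$, if for every $z$ some $U\in\mathcal U$ contains both $f(z)$ and $g(z)$. An indexed family of subsets of $Y$ is *discrete* if each point of $Y$ has a neighbourhood meeting at most one member, and *locally finite* if each point has a neighbourhood meeting finitely many members. In $\mathbb R$, the family $\{n\}$, $n\in\mathbb Z$, is discrete; the intervals $[n,n+1]$ form a locally finite family that is not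 discrete; the points $\frac1n$, $n\ge1$, form a family that is not locally finite at $0$, although the points are isolated from each other.

We use two results as given.

**Known fact.** If $X$ is a Banach space, every component of $\operatorname{Cld}_H(X)$ is a complete metric AR.

**Toruńczyk's theorem** (*Characterizing Hilbert space topology*, Fund. Math. 111 (1981), 247–262; *A correction of two papers concerning Hilbert manifolds*, Fund. Math. 125 (1985), 89–93). A completely metrizable AR $Y$ of weight $\tau\ge\aleph_0$ is homeomorphic to $\ell_2(\tau)$ if and only if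

- (a) for each $m$, each map $f:\tau\times I^m\to Y$ ($\tau$ discrete, $I=[0,1]$) and each open cover $\mathcal U$ of $Y$, there is a map $g$ that is $\mathcal U$-near to $f$ with $\{g(\{\gamma\}\times I^m)\}_{\gamma<\tau}$ discrete in $Y$;
- (b) for each open cover $\mathcal U$ there are maps $f_n:Y\to Y$ $(n\in\mathbb N)$ that are $\mathcal U$-near to $\mathrm{id}$ with $\{f_n(Y)\}_n$ locally finite.

The contrast between $\mathbb R^n$'s two kinds of components is visible here. A locally compact non-empty $Y$ fails (b): pick $y\in Y$ with a compact neighbourhood $K$ and use the cover $\{\operatorname{int}K,\ Y\setminus\{y\}\}$. The only member containing $y$ is $\operatorname{int}K$, so all $f_n(y)$ lie in $K$; but a compact set meets only finitely many members of a locally finite family. This is what happens in $\operatorname{Comp}_H(\mathbb R^n)$.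

**Definition.** $Y$ has property $(D_\tau)$ if for each open cover $\mathcal U$ of $Y$ there are maps $h_\gamma:Y\to Y$ $(\gamma\in\Gamma$, $|\Gamma|=\tau)$, each $\mathcal U$-near to $\mathrm{id}_Y$, with $\{h_\gamma(Y)\}_{\gamma\in\Gamma}$ discrete in $Y$.

**Lemma 5.** $(D_\tau)$, with $\tau\ge\aleph_0$, implies (a) and (b).

*Proof.* Index the maps by $\gamma<\tau$. For (a) put $g(\gamma,t)=h_\gamma(f(\gamma,t))$. It is continuous because $\tau$ is discrete, it is $\mathcal U$-near to $f$, and $g(\{\gamma\}\times I^m)\subset h_\gamma(Y)$. For (b) take countably many of the $h_\gamma$. $\square$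

The same composition handles the variant of (b) stated for maps $\bigoplus_iK_i\to Y$ of sums of simplicial complexes: compose the map on $K_i$ with the $i$-th of countably many $h_\gamma$.

So Theorem A reduces to the following task: given an open cover of $Y$, make $2^\kappa$ continuous copies of $Y$ inside $Y$, each moved only slightly, forming a discrete family.

## Three ways in which writing a code into a set breaks down

The index set will be the power set of $\kappa$. For $S\subset\kappa$ the map $h_S$ should write $S$ into the set $A$, legibly, by a small change.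

**Adding marks.** The example $A_S$ suggests adding to $A$ some points that encode $S$. This fails at $A=X$: adding points changes nothing, so $h_S(X)=X$ for all $S$. Removing pieces from $A$ is no better by itself, since $A$ may be a discrete set, or may already lack the pieces we wish to remove. So first thicken, $A\mapsto A^e$, which fills everything near $A$, and then cut out small holes, around fixed points $d$ of a net in $X$, one colour $\alpha<\kappa$ being attached to each $d$ and the hole at $d$ being cut if $\alpha\in S$. For $A=\mathbb R$ this is $\mathbb R\setminus\bigcup_{n\in S}(n-\delta,n+\delta)$ with $\delta<\frac12$, and different $S\subset\mathbb Z$ give sets at distance $\delta$.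

**Holes of constant radius are discontinuous.** Let $X=\mathbb R$, $A_s=\{s\}$, thicken by $1$, and cut out $U(1,\delta)$ with $0<\delta<1$. The result is $[s-1,s+1]\setminus(1-\delta,1+\delta)$. For $0\le s<\delta$ this is $[s-1,1-\delta]$. At $s=\delta$ it is $[\delta-1,1-\delta]\cup\{1+\delta\}$: a new point has appeared at distance $2\delta$ from the rest. The trouble is a hole that sticks out of $A^e$. A cut-off rule such as "cut the whole hole as soon as $d(d,A)\le\frac12$" fails too, since then a hole of radius $\delta$ opens suddenly. The cure is a radius that depends continuously on $d(d,A)$ and is positive only if $d$ lies so deep in $A^e$ that the whole sphere around the hole is in $A^e$. Then a point inside a hole can be pushed radially to its rim.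

**The two sets compared are different.** For discreteness we must show that $h_S(A)$ and $h_{S'}(A')$ are not both very near one set $B$ when $S\ne S'$, and here $A\neq A'$ in general. The sets $A$ and $A'$ can be quite unlike each other even if their thickenings coincide: in $\mathbb R$ with $e=1$, the sets $A=\{0,2\}$ and $A'=[0,2]$ both thicken to $[-1,3]$, and $1\in A'$ is at distance exactly $1$ from $A$. A hole centred near the point $1\in A'$ would be deep in $A'^{\,1}$, but not deep from the point of view of $A$, where its radius would be $0$. The cure is to look at the *midpoint* of $a'\in A'$ and a nearby $a\in A$: if the thickenings by $e$ almost agree, then $\|a-a'\|$ is at most about $e$, and the midpoint is within about $e/2$ of both sets. In the example, the midpoint of $1$ and $0$ is $\frac12$.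

Two more demands come from the setting. First, an arbitrary open cover allows no uniform displacement. For example, take distinct $S_1,S_2,\ldots\subset\mathbb Z$ and cover the component of $\mathbb R$ by the open $d_H$-balls of radius $\frac1{2n}$ about $A_{S_n}$ together with the complement of the closed set $\{A_{S_n}:n\ge1\}$. Since $d_H(A_{S_n},A_{S_m})=\frac12$, the only member containing $A_{S_n}$ is its own ball, so $A_{S_n}$ must move by less than $\frac1{2n}$. Hence $e$ must depend on $A$, with infimum possibly $0$, and we need nets $D_k$ at all scales $2^{-k}$, with holes of two consecutive scales never colliding. Second, all $\kappa$ colours have to be legible from every $A\in Y$. If $\dim X=\infty$, every ball contains $\kappa$ well separated points and we can put all colours into every ball. If $\dim X<\infty$, we use that the sets of $Y$ are unbounded and spread the colours out towards infinity.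

## Coloured nets at all scales

From here to the end of the proof of Theorem A, $X,Y,\kappa,\tau$ are as in that theorem. Put $\rho_k=2^{-k}/200$ for $k\ge0$.

**Lemma 6.** There are sets $D_k\subset X$, numbers $\delta_0\ge\delta_1\ge\cdots>0$ with $\delta_k\le\rho_k/400$, and colourings $c_k:D_k\to\kappa$ such that:

- (i) distinct $d,d'\in D_k$ satisfy $\|d-d'\|\ge4\delta_k$; if $d\in D_k$ and $d'\in D_{k+1}$, then $\|d-d'\|\ge4\delta_k$;
- (ii) for every $A\in Y$ and $\alpha<\kappa$ there is $a\in A$ such that for all $k$ and all $x\in B(a,2)$, the ball $B(x,\rho_k)$ contains some $d\in D_k$ with $c_k(d)=\alpha$.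

For example, in $X=\mathbb R$ the first net is a maximal set of points pairwise at distance at least $20\delta_0$, and the next one is much finer but avoids the $4\delta_0$-neighbourhoods of the points of the first.

**Step 1: the nets.** This step constructs $D_k$ and $\delta_k$ with (i). Let $G_0=X$ and $\sigma_0=\rho_0/2$. For $k\ge1$, when $D_{k-1}$ and $\delta_{k-1}$ are known, let
$$G_k=\{x:\ \|x-d\|\ge4\delta_{k-1}\text{ for all }d\in D_{k-1}\},\qquad \sigma_k=\delta_{k-1}.$$
For all $k$ put $\eta_k=\sigma_k/10$ and $\delta_k=\eta_k/20=\sigma_k/200$, and let $D_k$ be a maximal subset of $G_k$ with pairwise distances at least $\eta_k=20\delta_k$ (Zorn's lemma). Then $\delta_0=\rho_0/400$, and for $k\ge1$, inductively,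
$$\delta_k=\frac{\delta_{k-1}}{200}\le\frac{\rho_{k-1}}{400\cdot200}=\frac{2\rho_k}{400\cdot200}\le\frac{\rho_k}{400}.$$
Property (i) holds because $20\delta_k\ge4\delta_k$ and $D_{k+1}\subset G_{k+1}$.

**Step 2: room inside every ball.** Avoiding the previous net must not make $D_k$ too thin, so we show: *every ball $B(x,\rho_k/2)$ contains a ball $B(y,\sigma_k)\subset G_k$.* For $k=0$ take $y=x$. Let $k\ge1$ and $\delta=\delta_{k-1}$; note that $D_{k-1}$ has pairwise distances at least $20\delta$. If $\|x-d\|\ge5\delta$ for all $d\in D_{k-1}$, take $y=x$: points of $B(x,\delta)$ are at distance at least $4\delta$ from $D_{k-1}$. Otherwise $\|x-d\|<5\delta$ for some $d\in D_{k-1}$; choose $y$ with $\|y-d\|=5\delta$. Points of $B(y,\delta)$ have distance at least $4\delta$ from $d$ and at most $6\delta$ from $d$, hence distance at least $20\delta-6\delta=14\delta$ from every other $d'\in D_{k-1}$. So $B(y,\delta)\subset G_k$, and $B(y,\delta)\subset B(d,6\delta)\subset B(x,11\delta)$. In both cases $B(y,\delta)\subset B(x,11\delta)$, and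
$$11\delta\le\frac{11\rho_{k-1}}{400}\le\frac{\rho_{k-1}}4=\frac{\rho_k}2 .$$

By maximality each point of $G_k$ is at distance less than $\eta_k=\sigma_k/10$ from some point of $D_k$. Applied to the centre $y$ this gives a point of $D_k$ in $B(y,\sigma_k)$. So *every ball $B(x,\rho_k/2)$ meets $D_k$.*

**Step 3: colouring when $\dim X=\infty$.** Here we put every colour in every ball. First, $|D_k\cap B(x,\rho_k/2)|\ge\kappa$ for every $x$: take $y$ from Step 2 and $y_\beta$ from Lemma 3. The points $z_\beta=y+\frac{\sigma_k}2y_\beta$ lie in $B(y,\sigma_k)\subset G_k$ and are pairwise at distance at least $\sigma_k/4$. Pick $d_\beta\in D_k$ with $\|d_\beta-z_\beta\|<\sigma_k/10$. They are distinct, because $\frac14>\frac2{10}$, and they lie in $B(y,\sigma_k)\subset B(x,\rho_k/2)$, because $\frac12+\frac1{10}<1$.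

Let $Q\subset X$ be dense with $|Q|=\kappa$ and enumerate $Q\times\kappa=\{(q_\xi,\alpha_\xi):\xi<\kappa\}$. By transfinite induction choose
$$d_\xi\in D_k\cap B(q_\xi,\rho_k/2)\setminus\{d_\zeta:\zeta<\xi\},$$
which is possible since fewer than $\kappa$ points are forbidden at stage $\xi$. Put $c_k(d_\xi)=\alpha_\xi$ and $c_k=0$ elsewhere on $D_k$. Given any $x\in X$, take $q\in Q\cap B(x,\rho_k/2)$. Then $B(q,\rho_k/2)\subset B(x,\rho_k)$ contains points of $D_k$ of every colour. So (ii) holds with any $a\in A$.

**Step 4: colouring when $\dim X<\infty$.** Now $\kappa=\aleph_0$, balls contain only finitely many points of $D_k$, and we send the colours to infinity. Fix $A_0\in Y$. It is unbounded, since $Y\ne\operatorname{Comp}_H(X)$. Choose inductively $a_j\in A_0$ $(j\ge1)$ with $\|a_j-a_i\|>i+j$ for $i<j$, so that the balls $B(a_j,j)$ are pairwise disjoint, and choose $\theta:\{1,2,\dots\}\to\omega$ taking every value infinitely often. Put $c_k(d)=\theta(j)$ if $d\in D_k\cap B(a_j,j)$, and $c_k(d)=0$ if there is no such $j$.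

Given $A\in Y$ and $\alpha<\omega$, choose $R$ with $d_H(A,A_0)<R<\infty$ (Lemma 2), then $j\ge R+3$ with $\theta(j)=\alpha$, then $a\in A$ with $\|a-a_j\|<R$. For $x\in B(a,2)$ we have $B(x,\rho_k)\subset B(a_j,R+3)\subset B(a_j,j)$. By Step 2, $B(x,\rho_k)$ meets $D_k$, and all points of $D_k$ in it have colour $\alpha$. The choice of $a$ did not depend on $k$. $\square$

## The hole-cutting maps $h_S$

Let $\mathcal U$ be an open cover of $Y$. We now define $h_S$ and prove that it is well defined, close to the identity, and continuous.

**Step 5: the size of the change.** We convert the cover into a function that bounds how far $A$ may move. Put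
$$\lambda(A)=\sup_{U\in\mathcal U}\min\{1,d_H(A,Y\setminus U)\},$$
where $d_H(A,Y\setminus U)=\inf\{d_H(A,B):B\in Y\setminus U\}$ and the distance to $\emptyset$ is $\infty$. Each function $A\mapsto\min\{1,d_H(A,Y\setminus U)\}$ is $1$-Lipschitz, so $\lambda$ is $1$-Lipschitz; and $\lambda>0$ since $\mathcal U$ is an open cover. So $\lambda:Y\to(0,1]$. If $d_H(A,B)<\lambda(A)$, then $d_H(A,B)<d_H(A,Y\setminus U)$ for some $U\in\mathcal U$, and hence $A,B\in U$. Let
$$e=\lambda/100,\qquad\text{which is }\tfrac1{100}\text{-Lipschitz, with }0<e\le\tfrac1{100}.$$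

**Step 6: the selection of scales.** We want holes of scale $k$ in $A^{e(A)}$ only if $e(A)$ is comparable to $2^{-k}$. Let, for $k\ge0$,
$$I_k=[2^{-k-2},2^{-k-1}],\qquad J_k=\big(\tfrac34\,2^{-k-2},\ \tfrac43\,2^{-k-1}\big),$$
and let $\psi_k:(0,\frac12]\to[0,1]$ be continuous, equal to $1$ on $I_k$ and $0$ outside $J_k$. The $I_k$ cover $(0,\frac12]$. If $l\ge k+2$, then $\sup J_l\le\sup J_{k+2}=\frac23\,2^{-k-2}<\frac34\,2^{-k-2}=\inf J_k$, so $J_k\cap J_l=\emptyset$. Hence for each $t$ at most two, necessarily consecutive, indices $k$ satisfy $\psi_k(t)>0$. If $\psi_k(t)>0$, then $t>\frac3{16}2^{-k}$, so $2^{-k}\le\frac{16}3t$ and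
$$\rho_k\le t/32,\qquad \delta_k\le\rho_k/400\le t/1000. \tag{1}$$

**Step 7: the definition of $h_S$.** The radius must vanish for shallow centres and depend continuously on everything. Let $\chi:[0,\infty)\to[0,1]$ be $1$ on $[0,\frac34]$, $0$ on $[\frac78,\infty)$ and linear in between; it is $8$-Lipschitz. For $d\in D_k$ set
$$r_{k,d}(A)=\delta_k\,\psi_k(e(A))\,\chi\big(d(d,A)/e(A)\big)\le\delta_k, \tag{2}$$
and for $S\subset\kappa$
$$h_S(A)=A^{e(A)}\setminus\bigcup_k\ \bigcup_{d\in D_k,\ c_k(d)\in S}U\big(d,r_{k,d}(A)\big). \tag{3}$$
The balls occurring in (3) with positive radius are the *removed balls*.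

**Lemma 7 (pushing).** Let $x\in A^{e(A)}\cap U(d,r)$ be a point of a removed ball, $r=r_{k,d}(A)>0$. Put $p=d+r\frac{x-d}{\|x-d\|}$, or $p=d+ru$ with any unit vector $u$ if $x=d$. Then $p\in h_S(A)$ and $\|x-p\|=r-\|x-d\|\le e(A)/1000$.

*Proof.* The formula for $\|x-p\|$ is clear, and $r\le\delta_k\le e(A)/1000$ by (1), since $\psi_k(e(A))>0$. We show that $p$ stays in the thickening and is not in any removed ball.

Since $\chi(d(d,A)/e(A))>0$, we have $d(d,A)<\frac78e(A)$, so $d(p,A)\le\frac78e(A)+r\le e(A)$. Now let $(j,d')\ne(k,d)$ be another pair with $r'=r_{j,d'}(A)>0$. Then $\psi_j$ and $\psi_k$ are both positive at $e(A)$, so $|j-k|\le1$, and Lemma 6(i) gives $\|d-d'\|\ge4\max(\delta_k,\delta_j)$: if $j=k$ this is the first part of (i); if $|j-k|=1$ it is the second part, where the bound uses the smaller index, hence the larger $\delta$. As $\|p-d\|=r\le\delta_k$,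
$$\|p-d'\|\ge3\max(\delta_k,\delta_j)>\delta_j\ge r'.$$
Finally $\|p-d\|=r$, so $p\notin U(d,r)$. Hence $p\in h_S(A)$. $\square$

**Step 8: $h_S$ maps $Y$ to $Y$ and is $\mathcal U$-near to the identity.** The set $h_S(A)$ is closed, because we removed open sets from a closed set. By Lemma 7 each point of $A^{e(A)}$ is within $e(A)/1000$ of $h_S(A)\subset A^{e(A)}$; in particular $h_S(A)\neq\emptyset$. With Lemma 1,
$$d_H\big(h_S(A),A^{e(A)}\big)\le\tfrac{e(A)}{100},\qquad d_H\big(h_S(A),A\big)\le1.01\,e(A)<\lambda(A). \tag{4}$$
So $h_S(A)\in Y$ by Lemma 2, and $h_S(A)$ and $A$ lie in a common member of $\mathcal U$ by Step 5.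

**Lemma 8 (continuity).** With $\omega(A,B)=\sup_{k,d}|r_{k,d}(A)-r_{k,d}(B)|$,
$$d_H(h_S(A),h_S(B))\le2\big(|e(A)-e(B)|+d_H(A,B)\big)+\omega(A,B), \tag{5}$$
and $\omega(A,B)\to0$ as $B\to A$. Hence $h_S:Y\to Y$ is continuous.

*Proof.* For (5) we approximate a point of $h_S(A)$ in $B^{e(B)}$ and, if it falls into a hole, push it out. Let $x\in h_S(A)$ and $\eta>0$. By Lemma 1, $d_H(A^{e(A)},B^{e(B)})\le|e(A)-e(B)|+d_H(A,B)$, so there is $y\in B^{e(B)}$ with $\|x-y\|\le|e(A)-e(B)|+d_H(A,B)+\eta$. If $y\in h_S(B)$, this is good enough. Otherwise $y\in U(d,r_{k,d}(B))$ for some $d\in D_k$ with $c_k(d)\in S$, and Lemma 7 gives $p\in h_S(B)$ with $\|p-y\|=r_{k,d}(B)-\|y-d\|$. Since $x\in h_S(A)$ and $c_k(d)\in S$, we have $x\notin U(d,r_{k,d}(A))$, so $\|y-d\|\ge\|x-d\|-\|x-y\|\ge r_{k,d}(A)-\|x-y\|$. Therefore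
$$\|x-p\|\le\|x-y\|+r_{k,d}(B)-r_{k,d}(A)+\|x-y\|\le2\|x-y\|+\omega(A,B).$$
Let $\eta\to0$ and exchange the roles of $A$ and $B$.

For the second assertion we need uniformity in $k$ and $d$. Restrict to $B$ with $e(B)\ge e(A)/2$. If $\psi_k$ is positive at $e(A)$ or $e(B)$, then $\frac43\,2^{-k-1}>e(A)/2$, which holds for finitely many $k$ only; for the other $k$ all radii are $0$. Fix one of these finitely many $k$. As $e$ and $\psi_k$ are continuous, $\psi_k(e(B))\to\psi_k(e(A))$, and by (2)
$$|r_{k,d}(A)-r_{k,d}(B)|\le\delta_k\Big(|\psi_k(e(A))-\psi_k(e(B))|+\big|\chi(s/t)-\chi(s'/t')\big|\Big),$$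
where $s=d(d,A)$, $s'=d(d,B)$, $t=e(A)$, $t'=e(B)$, and $|s-s'|\le d_H(A,B)$. If $s/t$ and $s'/t'$ are both at least $\frac78$, the $\chi$-term is $0$. Otherwise one of them is less than $1$. If $s/t<1$, then
$$\Big|\frac st-\frac{s'}{t'}\Big|\le\frac{|s-s'|}{t'}+\frac{s\,|t-t'|}{t\,t'}\le\frac{|s-s'|+|t-t'|}{t'},$$
and if $s'/t'<1$ the same holds with $t$ as the last denominator. As $\chi$ is $8$-Lipschitz, in all cases
$$\big|\chi(s/t)-\chi(s'/t')\big|\le\frac{8\,\big(d_H(A,B)+|e(A)-e(B)|\big)}{\min\{e(A),e(B)\}},$$
which is independent of $d$ and tends to $0$ as $B\to A$. $\square$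

## Discreteness by midpoints, and the end of the proof of Theorem A

**Lemma 9.** The family $\{h_S(Y)\}_{S\subset\kappa}$ is discrete in $Y$.

*Proof.* Suppose it is not. Then some $B\in Y$ has no neighbourhood meeting at most one member, so there are $A_n,A_n'\in Y$ and $S_n\ne S_n'$ with $h_{S_n}(A_n)\to B$ and $h_{S_n'}(A_n')\to B$.

**Step 9: only finitely many scales matter.** The numbers $e(A_n)$ are bounded away from $0$. Otherwise $e(A_n)\to0$ along a subsequence, so $A_n\to B$ along it by (4), and $e(A_n)\to e(B)>0$, a contradiction. The same holds for $e(A_n')$. Let $e_0>0$ be a common lower bound, and choose $k_0$ such that $[e_0,\frac12]\cap I_k=\emptyset$ for $k>k_0$. Fix $n$ with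
$$t:=d_H\big(h_{S_n}(A_n),h_{S_n'}(A_n')\big)<\min\{\delta_{k_0},\,e_0/100\}.$$
Drop $n$ and write $A,A',S,S'$, $e=e(A)$, $e'=e(A')$. As $S\neq S'$, by symmetry we may assume that there is $\alpha\in S\setminus S'$.

**Step 10: $e$ and $e'$ are almost equal.** This will guarantee that both sets use the same scales. By (4), and since $t\le e_0/100\le0.005(e+e')$,
$$d_H(A,A')\le1.01e+t+1.01e'\le1.02(e+e').$$
As $e(\cdot)$ is $\frac1{100}$-Lipschitz, $|e-e'|\le0.0102(e+e')$. Hence $e/e'$ and $e'/e$ are at most $1.0102/0.9898<1.03$.

**Step 11: a net point of colour $\alpha$ deep in both thickenings.** Let $e\in I_k$. Since $e\ge e_0$, we have $k\le k_0$, so $\delta_k\ge\delta_{k_0}>t$. Since $e\ge2^{-k-2}$, we have $\rho_k\le4e/200=e/50$. Let $a'\in A'$ be the point given by Lemma 6(ii) for the pair $(A',\alpha)$. By (4) and $a'\in A'^{\,e'}$, $d(a',h_{S'}(A'))\le e'/100$. Using $d(a',A)\le e+d(a',A^e)$ and $h_S(A)\subset A^e$,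
$$d(a',A)\le e+d(a',A^e)\le e+d(a',h_S(A))\le e+\tfrac{e'}{100}+t<e+0.0103e+0.01e<1.03e.$$
Choose $a\in A$ with $\|a-a'\|<1.03e$ and let $m=\frac12(a+a')$. Then $\|m-a\|=\|m-a'\|<0.515e<2$, so Lemma 6(ii) gives $d\in D_k\cap B(m,\rho_k)$ with $c_k(d)=\alpha$, and
$$d(d,A),\ d(d,A')\ \le\ 0.515e+0.02e=0.535e. \tag{6}$$

**Step 12: $h_S(A)$ has a full hole at $d$.** Since $d(d,A)\le\frac34e$ and $\psi_k(e)=1$, we have $r_{k,d}(A)=\delta_k$. As $c_k(d)=\alpha\in S$, the ball $U(d,\delta_k)$ is removed, so $d(d,h_S(A))\ge\delta_k$.

**Step 13: $d$ itself belongs to $h_{S'}(A')$.** By (6) and Step 10, $d(d,A')\le0.535e<e'$, so $d\in A'^{\,e'}$. It remains to see that $d$ is in no removed ball. Let $r_{j,d'}(A')>0$. Then $e'\in J_j$, while $e\in I_k$ and Step 10 give $e'\in(2^{-k-2}/1.03,\ 1.03\cdot2^{-k-1})$. Since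
$$\sup J_{k+2}=\tfrac23\,2^{-k-2}<2^{-k-2}/1.03,\qquad \inf J_{k-2}=\tfrac32\,2^{-k-1}>1.03\cdot2^{-k-1}\ \ (k\ge2),$$
and since $\sup J_l$, $\inf J_l$ decrease in $l$, we get $|j-k|\le1$. If $(j,d')\ne(k,d)$, Lemma 6(i) gives $\|d-d'\|\ge4\delta_j>r_{j,d'}(A')$, so $d\notin U(d',r_{j,d'}(A'))$. The ball of the pair $(k,d)$ is not removed, because its colour $\alpha$ is not in $S'$. So $d\in h_{S'}(A')$.

Steps 12 and 13 give $t\ge d(d,h_S(A))\ge\delta_k>t$, a contradiction. $\square$

**Step 14: conclusion.** We collect the hypotheses of Toruńczyk's theorem. By Step 8 and Lemmas 8 and 9, $(D_\tau)$ holds with $\Gamma$ the power set of $\kappa$, $|\Gamma|=2^\kappa=\tau$; so (a) and (b) hold by Lemma 5. For the weight, apply the construction with any one cover and choose one point from each $h_S(Y)$. As the family is discrete, these points are distinct and form a closed discrete subset of size $\tau$, so $w(Y)\ge\tau$. By Lemma 4, $w(Y)=\operatorname{dens}Y\le|Y|\le2^\kappa=\tau$. So $w(Y)=\tau$. By the known fact, $Y$ is a complete metric AR. Toruńczyk's theorem gives $Y\cong\ell_2(\tau)$.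

For the particular cases: $\operatorname{dens}\ell_2(\kappa)=\kappa$ for infinite $\kappa$, and $\operatorname{Comp}_H(\mathbb R^n)$ is separable (finite subsets of $\mathbb Q^n$ are dense in it), so a non-separable component of $\operatorname{Cld}_H(\mathbb R^n)$ is different from it. This proves Theorem A. $\blacksquare$

## Counting the components: proof of Theorem B

By Lemma 2 components are open, so $\operatorname{Cld}_H(X)$ is the topological sum of its components, and by Lemma 4 there are at most $2^\kappa$ of them. Theorem A identifies each one, apart from $\operatorname{Comp}_H(X)$ when $\dim X<\infty$. It remains to find $2^\kappa$ closed sets, unbounded if $\dim X<\infty$, at pairwise infinite distance; by Lemma 2 they lie in different components. We again code subsets of $\kappa$, now with errors that grow to infinity. Let $u$ be a unit vector.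

**Step 15: $\dim X=\infty$.** Let $y_\beta$ be as in Lemma 3 and $x_n=4^{n+2}u$. For $\emptyset\ne S\subset\kappa$ let
$$F_S=\{x_n+2ny_\beta:\ n\ge1,\ \beta\in S\}.$$
For $n\ne m$, $N=\max(n,m)$ and any $\beta,\beta'$,
$$\|(x_n+2ny_\beta)-(x_m+2my_{\beta'})\|\ge4^{N+2}-4^{N+1}-4N\ge N,$$
while for $n=m$ and $\beta\ne\beta'$ the distance is $2n\|y_\beta-y_{\beta'}\|\ge n$. So distinct points of $F_S$ are at distance at least $1$, and $F_S$ is closed. If $\alpha\in S\setminus S'$, the same estimates give $d(x_n+2ny_\alpha,F_{S'})\ge n$ for all $n$, so $d_H(F_S,F_{S'})=\infty$. There are $2^\kappa$ non-empty $S\subset\kappa$. Hence there are exactly $2^\kappa$ components, each homeomorphic to $\ell_2(2^\kappa)$, and $\operatorname{Cld}_H(X)\cong\ell_2(2^\kappa)\times2^\kappa$.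

**Step 16: $0<\dim X<\infty$.** Let $\theta:\{1,2,\dots\}\to\omega$ take every value infinitely often. For $\emptyset\ne S\subset\omega$ let $F_S=\{4^nu:\theta(n)\in S\}$, which is closed and unbounded. If $\alpha\in S\setminus S'$, then for each of the infinitely many $n$ with $\theta(n)=\alpha$ we have $4^nu\notin F_{S'}$ and $d(4^nu,F_{S'})\ge4^n-4^{n-1}=3\cdot4^{n-1}$. So $d_H(F_S,F_{S'})=\infty$. Hence there are exactly $2^{\aleph_0}$ components besides $\operatorname{Comp}_H(X)$, each homeomorphic to $\ell_2(2^{\aleph_0})$, which gives the stated sum.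

**Step 17: local compactness of $\operatorname{Comp}_H(X)$, $\dim X<\infty$.** For $K_0\in\operatorname{Comp}_H(X)$, the neighbourhood $\{K\in\operatorname{Comp}_H(X):d_H(K,K_0)\le1\}$ of $K_0$ is a closed subset of the hyperspace of a compact ball of $X$ that contains $K_0^{1}$. The hyperspace of a compact metric space is compact, so the neighbourhood is compact.

**Step 18: the classification for infinite-dimensional $X,X'$.** If $2^{\operatorname{dens}X}=2^{\operatorname{dens}X'}$, the two hyperspaces are homeomorphic to the same product. Conversely, a homeomorphism maps components to components, and the components have weights $2^{\operatorname{dens}X}$ and $2^{\operatorname{dens}X'}$ respectively. $\blacksquare$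

## Incomplete spaces: proof of Theorem C

For part 1 we embed a ball of $X$ isometrically as a closed subset of $Y$ by letting one point of a set move, and then use Baire's theorem to see that complete metrizability of $X$ forces completeness.

**Step 19: a closed isometric copy of a ball.** Let $Y$ be a completely metrizable component of $\operatorname{Cld}_H(X)$. Fix $A\in Y$ and $a\in A$, and put
$$C=A\setminus U(a,1),\qquad \varphi(x)=C\cup\{x\}\quad\text{for }x\in B:=B(a,\tfrac14).$$
The set $C$ is closed and may be empty. We have $d_H(\varphi(x),A)\le\frac54$: points of $C$ are in $A$, $x$ is within $\frac14$ of $a\in A$, and points of $A\cap U(a,1)$ are within $1+\frac14$ of $x$. So $\varphi(x)\in Y$ by Lemma 2. For $x,x'\in B$ we have $d(x,C)\ge\frac34>\frac12\ge\|x-x'\|$, so $d(x,\varphi(x'))=\|x-x'\|$, and symmetrically; points of $C$ contribute $0$. Hence $d_H(\varphi(x),\varphi(x'))=\|x-x'\|$.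

The image is closed in $Y$: let $E\in Y$ and $t_n=d_H(\varphi(x_n),E)\to0$. For some $n$ with $t_n<\frac18$ there is $z\in E$ with $\|z-x_n\|<\frac18$, so $z\in B(a,\frac38)$. Fix this $z$; then $d(z,C)\ge\frac58$. For all large $n$ we have $t_n<\frac58$, and $\min\{d(z,C),\|z-x_n\|\}=d(z,\varphi(x_n))\le t_n$ forces $\|z-x_n\|\le t_n$. So $x_n\to z$, $z\in B$ because $B$ is closed in $X$, and $E=\lim\varphi(x_n)=\varphi(z)$.

**Step 20: from the ball to $X$, and Baire.** Closed subspaces and open subspaces of completely metrizable spaces are completely metrizable. So $B$ is completely metrizable, and so is its open subset $U(a,\frac14)$, which is homeomorphic to $X$ (via $x\mapsto a+\frac14\,x/(1+\|x\|)$ from $X$). Hence $X$ is completely metrizable, and therefore a $G_\delta$-set in its completion $\hat X$, where it is dense. If there were $z\in\hat X\setminus X$, then $X$ and $z+X$ would be dense $G_\delta$-sets in $\hat X$, and they would be disjoint, because $z+x=x'$ with $x,x'\in X$ gives $z\in X$. This contradicts Baire's theorem in the complete space $\hat X$. So $X=\hat X$ is complete, which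 proves part 1.

**Step 21: parts 2 and 3.** If some component is homeomorphic to some $\ell_2(\tau)$, it is completely metrizable, so $X$ is a Banach space by part 1. Conversely, for a Banach space $X\ne\{0\}$, Theorems A and B provide components homeomorphic to $\ell_2(2^\kappa)$. This is part 2. If moreover $\dim X=\infty$, all components are of this form by Theorem A. If $\dim X<\infty$, the component $\operatorname{Comp}_H(X)$ is non-empty and locally compact by Step 17, whereas $\ell_2(\tau)$ with $\tau\ge\aleph_0$ is an infinite-dimensional normed space and so not locally compact. Thus if every component is homeomorphic to some $\ell_2(\tau)$, then $X$ is Banach by part 2 and $\dim X=\infty$. This is part 3. $\blacksquare$
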